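\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Convex functions whose gradients have a tangential Cantor part}


\begin{abstract}
Let $B=\nabla\alpha$ be a gradient of class $BV_{\rm loc}$ which is monotone up to a multiple of the identity, and let $\eta$ be the direction in which $B$ has its Cantor variation. We ask whether the Cantor part of the divergence of $B$ must vanish on the tangential set $\{\tilde B\cdot\eta=0\}$. In dimension one it must. In every dimension $d\ge2$ it need not, even if $\alpha$ is uniformly convex with an arbitrarily large constant: we construct examples in which $B$ is continuous on an open set and its whole, nonzero, Cantor part there is tangential.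
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}
Throughout, $\Omega\subset\mathbf R^d$ is open, $\mathcal L^d$ is Lebesgue measure (also written $|E|$ for the measure of a set $E$), and matrices carry the Euclidean norm, so that $|\xi\otimes\eta|=1$ for unit vectors $\xi,\eta$.

For $u\in BV_{\rm loc}(\Omega;\mathbf R^m)$ write $Du=D^au+D^su$ for the decomposition into absolutely continuous and singular parts. Let $S_u$ be the set of points where $u$ has no approximate limit, and let $\tilde u$ be the approximate limit on $\Omega\setminus S_u$. The \emph{Cantor part} $D^cu$ is the restriction of $D^su$ to $\Omega\setminus S_u$. If $u$ is continuous, then $S_u=\emptyset$, $\tilde u=u$ and $D^cu=D^su$.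

For a vector field $B\in BV_{\rm loc}(\Omega;\mathbf R^d)$ put $(DB)_{ij}=D_jB_i$. Alberti's rank-one theorem provides Borel unit vector fields $\xi,\eta$ with
\begin{equation}\label{eq:rankone}
D^cB=\xi\otimes\eta\,|D^cB|,\qquad\text{hence}\qquad D^c\cdot B:=\operatorname{tr}D^cB=(\xi\cdot\eta)\,|D^cB| .
\end{equation}
They are determined $|D^cB|$-a.e.\ up to a common sign. Thus $\eta$ is the direction in which $B$ has its Cantor variation, and $D^c\cdot B$ is the Cantor part of the distributional divergence. The \emph{tangential set} of $B$ is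
\[
\{x:\ \tilde B(x)\cdot\eta(x)=0\},
\]
defined up to $|D^cB|$-negligible sets.

We consider gradients $B=\nabla\alpha\in BV_{\rm loc}(\Omega;\mathbf R^d)$ with $\alpha\in W^{1,\infty}_{\rm loc}(\Omega)$, such that for some $\lambda\in\mathbf R$
\begin{equation}\label{eq:mono}
\langle B(y)-B(x),y-x\rangle\ \ge\ \lambda|x-y|^2
\end{equation}
at all points $x,y\in\Omega$ where $\alpha$ is differentiable. The following question is posed in \cite{CR}: \emph{is}
\begin{equation}\label{eq:question}
|D^c\cdot B|\big(\{x:\tilde B(x)\cdot\eta(x)=0\}\big)=0\ ?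
\end{equation}

\begin{theorem}\label{thm:main}
\textup{(A)} If $d=1$ and $B\in BV_{\rm loc}(\Omega)$, then $|D^cB|(\{\tilde B\,\eta=0\})=0$.

\textup{(B)} Let $d\ge2$, let $\Omega\subset\mathbf R^d$ be open and nonempty, and let $\lambda\in\mathbf R$. There are a function $\alpha:\mathbf R^d\to\mathbf R$ such that $\alpha-\frac\lambda2|x|^2$ is convex, and a nonempty open convex set $H\subset\Omega$, such that $B=\nabla\alpha$ satisfies: $\alpha\in C^1(H)$, $D^c\cdot B=|D^cB|$, $|D^cB|(H)>0$, and
\[
\tilde B\cdot\eta=0\qquad|D^cB|\text{-a.e. in }H .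
\]
In particular $\alpha\in W^{1,\infty}_{\rm loc}$, $B\in BV_{\rm loc}$, \eqref{eq:mono} holds, and $|D^c\cdot B|(\{\tilde B\cdot\eta=0\})\ge|D^cB|(H)>0$.
\end{theorem}

So the answer to \eqref{eq:question} is yes for $d=1$, and no for every $d\ge2$, every $\lambda$ (however large) and every nonempty $\Omega$.

\subsection{Facts used}\label{sec:facts}
\begin{itemize}
\item[(F1)] If $u$ is a real $BV_{\rm loc}$ function of one variable and $|N|=0$, then $D^cu$ vanishes on $\tilde u^{-1}(N)$ \cite[Prop.~3.92(c)]{AFP}.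
\item[(F2)] Let $G$ be bounded and open, $u\in BV(G;\mathbf R^m)$, and let $h:\mathbf R^m\to\mathbf R$ be $C^1$ and Lipschitz. Then $h\circ u\in BV(G)$ and $D^c(h\circ u)=\nabla h(\tilde u)\,D^cu$ \cite[Thm.~3.96]{AFP}. If $u$ takes values in a compact set, $h$ need only be $C^1$ near that set (cut $h$ off).
\item[(F3)] A finite convex function on an open convex set is locally Lipschitz and its gradient is in $BV_{\rm loc}$ \cite[Sect.~6.3]{EG}.
\end{itemize}

\begin{proof}[Proof of Theorem \ref{thm:main}(A)]
Here $\eta=\pm1$, so the tangential set is $\tilde B^{-1}(\{0\})$, and (F1) applies with $N=\{0\}$.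
\end{proof}

\subsection{What tangentiality means for a gradient}
The next lemma removes $\xi$ from the problem and gives tangentiality a concrete meaning.

\begin{lemma}\label{lem:sym}
Under the hypotheses stated around \eqref{eq:mono} one may take $\xi=\eta$ in \eqref{eq:rankone}. Hence
\[
D^cB=\eta\otimes\eta\,|D^cB|,\qquad D^c\cdot B=|D^cB|,\qquad D^c\big(\tfrac12|B|^2\big)=(\tilde B\cdot\eta)\,\eta\,|D^cB| .
\]
\end{lemma}

\begin{proof}
Let $G$ be a ball with closure in $\Omega$ and put $g=\alpha-\frac\lambda2|x|^2$. By \eqref{eq:mono}, $\nabla g$ is monotone on the differentiability points of $\alpha$, which have full measure. For $x,y\in G$ we apply this to $x-h$ and $y-h$ for a.e.\ small $h$ and average in $h$: the mollifications of $g$ at small scales have monotone gradients on $G$, so they are convex there. Letting the mollification parameter tend to $0$, we see that $g$ is convex on $G$. Therefore $D\nabla g=D^2g$ is a measure with values in the symmetric nonnegative matrices. Since $B-\nabla g=\lambda x$ is smooth, $D^cB=D^c\nabla g$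 is the restriction of $D^s\nabla g$ to a Borel set, hence of $D\nabla g$ to a smaller Borel set. So $\xi\otimes\eta$ is symmetric and nonnegative $|D^cB|$-a.e. Applying $\xi\otimes\eta=\eta\otimes\xi$ to $\eta$ gives $\xi=(\xi\cdot\eta)\eta$, and the trace $\xi\cdot\eta$ is nonnegative; thus $\xi=\eta$. The last formula is (F2) with $h(v)=\frac12|v|^2$; recall that $B$ is locally bounded.
\end{proof}

Thus $|D^c\cdot B|$ is as large as it can be, and the tangential set is the set where the Cantor part of $\frac12|\nabla\alpha|^2$ has zero density with respect to $|D^cB|$. The question becomes: \emph{can $\nabla\alpha$ have a Cantor part that $|\nabla\alpha|^2$ does not see?}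

Two special cases suggest that it cannot. For separated functions $\alpha(x,t)=g(x)+h(t)$, with $h$ smooth, we have $\eta=\pm e_1$ and $\tilde B\cdot\eta=\pm\tilde{g'}$, so the one-dimensional result applies. At the other extreme, suppose that $|\nabla\alpha|^2$ equals a given smooth function on an open set, for instance $4+t$. Then $\alpha$ solves an eikonal equation, and Section \ref{sec:obstruction} shows that, for functions $\alpha$ of the form used below, this equation together with convexity makes $\nabla\alpha$ locally Lipschitz. Our basic example, in $d=2$, evades this obstruction. There we impose $|\nabla\alpha|^2=4+t$ only on the lines $t\in L$, where $L$ is a set of positive measure without interior, and we arrange that the Cantor part lives on those lines.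

\section{The partial Legendre transform}\label{sec:legendre}

We work first with $d=2$ and coordinates $(x,t)$. This section explains the design of the example and is partly formal; the proof starts in Section \ref{sec:stairs}.

\subsection{Producing a convex function and a Cantor part}
Let $\psi(s,t)$ be strictly convex in $s$ and concave in $t$. Put $X=\psi_s$ and let $s=p(x,t)$ be the solution of $x=X(s,t)$. The partial Legendre transform
\begin{equation}\label{eq:phi}
\varphi(x,t)=\max_s\big(sx-\psi(s,t)\big)=p\,x-\psi(p,t),\qquad p=p(x,t),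
\end{equation}
is convex, because $sx-\psi(s,t)$ is convex in $(x,t)$ for each $s$. Since $x-\psi_s(p,t)=0$, formally
\begin{equation}\label{eq:gradphi}
\nabla\varphi=\big(p,\,-\psi_t(p,t)\big).
\end{equation}

A Cantor part comes from flatness of $X$ on a fat set. This is a one-variable effect: let $K\subset[-1,1]$ be compact with $|K|>0$ and empty interior, and let $X(s)=|[-1,s]\setminus K|$. Then $X$ is $1$-Lipschitz and strictly increasing, and $|X(K)|\le\int_KX'=0$. The inverse $p$ of $X$ is continuous and increasing and satisfies $Dp(X(A))=|A|$ for Borel sets $A\subset(-1,1)$; so $Dp$ has no atoms and gives mass $|K|$ to the null set $X(K\cap(-1,1))$. Hence $D^cp\ne0$.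

\subsection{Tangentiality}
Suppose $\nabla\varphi=B=(p,q)$ with $q=-\psi_t(p,t)$ and $\psi_t$ of class $C^1$. As $D^ct=0$, the chain rule gives $D^cq=-\psi_{st}(p,t)D^cp$. So $D^cB=(1,-\psi_{st}(p,t))\otimes D^cp$, and by Lemma \ref{lem:sym} the direction $\eta$ is parallel to $(1,-\psi_{st}(p,t))$. Therefore $B\cdot\eta=0$ means that, at $s=p(x,t)$,
\[
s+\psi_t\psi_{st}=0,\qquad\text{i.e.}\qquad\partial_s\big(s^2+\psi_t^2\big)=0 .
\]
We ask for this for all $s$ on the lines $t=\mathrm{const}$ that carry the Cantor part. With the sign that makes $q$ positive, it means $\psi_t=-\sqrt{c(t)-s^2}$ on those lines. Concavity in $t$ suggests an increasing $c$; we take $c(t)=4+t$: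
\begin{equation}\label{eq:Q}
Q(s,t)=\sqrt{4+t-s^2}\qquad\text{on }[-1,1]\times[0,1],\qquad \sqrt3\le Q\le\sqrt5 .
\end{equation}
Its derivatives are
\begin{equation}\label{eq:Qder}
Q_s=-\frac sQ,\qquad Q_t=\frac1{2Q}\ge\frac1{2\sqrt5}>\frac15,\qquad Q_{ss}=-\frac1Q-\frac{s^2}{Q^3}=-\frac{4+t}{Q^3}.
\end{equation}

\subsection{The obstruction}\label{sec:obstruction}
If $\psi_t=-Q$, then $X_t=\psi_{st}=s/Q$: the points $X(s,t)$ move with a speed that increases with $s$, so they spread apart. Suppose this holds for all $t\in[t_0,t_1]$ and $X(\cdot,t_0)$ is nondecreasing. Since $\partial_s(s/Q)=(4+t)/Q^3\ge4/5^{3/2}>\frac13$, integration gives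
\[
X(s',t)-X(s,t)\ge\tfrac13(t-t_0)(s'-s)\qquad(s<s',\ t_0<t\le t_1).
\]
All flatness is lost at once. Since $|X_t|\le1$, the inverse $p$ is locally Lipschitz for $t_0<t<t_1$, and so is $q=Q(p,t)$: there is no Cantor part.

So nothing is gained by imposing $\psi_t=-Q$ on an interval of $t$, and we impose it only for $t$ in a set $L$ without interior. On the other hand $L$ must have positive measure. Indeed $|D^cB|$ is controlled by the $x$-component of $D^cp$, because $\eta$ is parallel to $(1,-\psi_{st})$; and $D_xp$ is obtained by integrating the one-variable derivatives of $p(\cdot,t)$ in $t$, so it does not charge $\{t\in N\}$ if $|N|=0$. In addition we need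
\begin{equation}\label{eq:wish}
X_s(\cdot,t)=0\ \text{ a.e.\ on }K,\qquad X_t(s,t)=\frac s{Q(s,t)}\ \text{ for all }s\in[-1,1]\qquad(t\in L).
\end{equation}
The two requirements look contradictory, since formally $\partial_tX_s=\partial_s(s/Q)>0$. They are compatible because $X_s$ need not be differentiable in $t$. The next section shows this by hand when $s/Q$ is replaced by $s+1$, so that the rate of spreading is $1$.

\section{Staircases and the model problem}\label{sec:stairs}

\subsection{The set $L$ and the staircases $\tau_n$}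
Let $\delta_n=2^{-2n-4}$, $U_n=\bigcup_{k=0}^{2^n}(k2^{-n}-\delta_n,\,k2^{-n}+\delta_n)$ for $n\ge0$, and
\[
L=[0,1]\setminus\bigcup_{n\ge0}U_n .
\]
The set $L$ is compact and contains no dyadic number; in particular $L\subset(0,1)$ has empty interior. Since $|U_n\cap[0,1]|\le2^n\cdot2\delta_n=2^{-n-3}$, we have $|L|\ge\frac34$. Let $\chi\in C^\infty(\mathbf R;[0,1])$ be nondecreasing, $\chi=0$ on $(-\infty,0]$, $\chi=1$ on $[1,\infty)$, and set
\[
\tau_n(t)=2^{-n}\sum_{k=1}^{2^n}\chi\Big(\frac{t-k2^{-n}}{\delta_n}\Big),\qquad t\in[0,1].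
\]

\begin{lemma}\label{lem:tau}
\textup{(a)} $\tau_0=0$, $\tau_n\ge0$, $t-2^{1-n}\le\tau_n(t)\le t$, and $\tau_{n-1}\le\tau_n$ for $n\ge1$.

\textup{(b)} If $t\in L$, then $\tau_n'(t)=0$ and $\tau_n(t)=2^{-n}\lfloor2^nt\rfloor$. Hence $\tau_n(t)-\tau_{n-1}(t)=2^{-n}\varepsilon_n(t)$ for $n\ge1$, where $\varepsilon_n(t)\in\{0,1\}$ is the $n$-th binary digit of $t$, and $\varepsilon_n(t)=1$ for infinitely many $n$.
\end{lemma}

\begin{proof}
(a) Only $k=1$ occurs in $\tau_0$, and its term vanishes for $t\le1$. Let $k_0=\lfloor2^nt\rfloor$. Terms with $k>k_0$ vanish, so $\tau_n\le2^{-n}k_0\le t$. Terms with $k\le k_0-1$ equal $1$, because $t-k2^{-n}\ge2^{-n}\ge\delta_n$; so $\tau_n\ge2^{-n}(k_0-1)\ge t-2^{1-n}$ (if $k_0=0$, use $\tau_n\ge0$).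

For $\tau_{n-1}\le\tau_n$ it suffices to bound the $j$-th term of $\tau_{n-1}$, namely $2\cdot2^{-n}\chi((t-j2^{1-n})/\delta_{n-1})$, by the sum of the terms $k=2j-1$ and $k=2j$ of $\tau_n$. If $t\le j2^{1-n}$, it is $0$. If $t>j2^{1-n}$, then $t-(2j-1)2^{-n}>2^{-n}\ge\delta_n$, so the term $k=2j-1$ equals $2^{-n}$, while the term $k=2j$ is at least $2^{-n}\chi((t-j2^{1-n})/\delta_{n-1})$ because $\delta_n\le\delta_{n-1}$. As $\chi\le1$, the sum is large enough.

(b) For $t\in L$ every argument $(t-k2^{-n})/\delta_n$ lies in $(-\infty,-1]\cup[1,\infty)$. There $\chi'=0$, and $\chi$ is $1$ or $0$ according as $k\le2^nt$ or not. This gives the first two claims, and $\lfloor2^nt\rfloor-2\lfloor2^{n-1}t\rfloor$ is the $n$-th digit. If only finitely many digits were $1$, then $t=\lim\tau_n(t)$ would be dyadic.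
\end{proof}

Thus $t=\sum_{n\ge1}(\tau_n-\tau_{n-1})(t)$, where every term is smooth and has zero derivative on $L$, although the sum has derivative $1$. This is the loophole we use.

\subsection{The set $K$ and the oscillating densities $\beta_n$}
For $n\ge1$ let $\theta_n=\frac18(\frac23)^n$, so that $\sum_n\theta_n=\frac14$. Divide $[-1,1]$ into $N_n$ cells of length $\ell_n=2/N_n$; let $V_n$ be the union of their concentric open subintervals of length $\theta_n\ell_n$, and
\[
K=[-1,1]\setminus\bigcup_{n\ge1}V_n,\qquad |K|\ge2-2\sum_n\theta_n=\tfrac32 .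
\]
The function $\beta_n=1-\theta_n^{-1}1_{V_n}$ has mean zero on each cell and $|\beta_n|\le\theta_n^{-1}$. Since $\int|\beta_n|\le2\ell_n$ on each cell,
\begin{equation}\label{eq:b}
b_n(s)=\int_{-1}^s\beta_n(r)\,dr\qquad\text{satisfies}\qquad|b_n|\le\ell_n .
\end{equation}
The integers $N_n$ are chosen large, depending on the staircases: with
\[
A_n=2+\sum_{m=n-1,n}\big(\|\tau_m'\|_\infty+\|\tau_m'\|_\infty^2+\|\tau_m''\|_\infty\big)
\]
(norms on $[0,1]$), which does not depend on $N_n$, we require
\begin{equation}\label{eq:ell}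
\ell_nA_n\le\kappa\,2^{-n}\qquad(n\ge1),
\end{equation}
where $\kappa\in(0,1]$ is a constant. In particular $\ell_n\to0$. In the model below any $\kappa\le1$ will do; Section \ref{sec:psi} fixes its value.

The rates of $\theta_n$ are a compromise: $\sum\theta_n$ is small, so $K$ is fat, while $\sum2^{-n}/\theta_n<\infty$, which will keep $X_s$ bounded.

\subsection{The model problem}
Put
\[
f(s,t)=\sum_{n\ge1}\theta_n^{-1}1_{V_n}(s)\,(\tau_n-\tau_{n-1})(t),\qquad X(s,t)=\int_{-1}^sf(r,t)\,dr .
\]
By Lemma \ref{lem:tau}(a), $0\le\tau_n-\tau_{n-1}\le t-\tau_{n-1}\le2^{2-n}$, so the series is dominated by $\sum_n\theta_n^{-1}2^{2-n}=\sum_n32(\frac34)^n=96$.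

\begin{proposition}\label{prop:model}
We have $f\ge0$ and $f=0$ on $K\times[0,1]$. For $t\in L$ the function $X(\cdot,t)$ is strictly increasing, and
$X_t(s,t)=s+1$ for all $s\in[-1,1]$, $t\in L$.
\end{proposition}

\begin{proof}
The first statement is clear, as $K$ misses every $V_n$. If $t\in L$, then $\varepsilon_n(t)=1$ for infinitely many $n$. Any nondegenerate interval contains a full cell of the $n$-th division for large $n$, hence an interval of $V_n$; choosing $n$ with $\varepsilon_n(t)=1$ we see that $f(\cdot,t)$ has positive integral on it. Finally $\theta_n^{-1}1_{V_n}=1-\beta_n$, so, summing the telescoping series,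
\[
X(s,t)=\sum_{n\ge1}(\tau_n-\tau_{n-1})(t)\,\big(s+1-b_n(s)\big)=t(s+1)-\sum_{n\ge1}(\tau_n-\tau_{n-1})(t)\,b_n(s).
\]
The $t$-derivatives of the terms of the last series are bounded by $\ell_nA_n\le2^{-n}$. So the series may be differentiated termwise, and for $t\in L$ all the derivatives vanish.
\end{proof}

In words: at time $t\in L$ the amount $t=\sum_n2^{-n}\varepsilon_n(t)$ of spreading has to be stored somewhere in $X_s$. We store the $n$-th binary digit on $V_n$, at scale $\ell_n$, and nothing on $K$. A digit changes only in a gap of $L$, and when the early digits are stationary the growth of $t$ is carried by later digits, whose position in $s$ is practically invisible to $X$ because $\ell_n$ is tiny.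

\section{The function $\psi$}\label{sec:psi}

Two changes turn the model into the example. The rate of spreading is no longer constant, so $\tau_n-\tau_{n-1}$ is replaced by increments of a function $\rho(s,\cdot)$. And off the lines $t\in L$ nothing forces tangentiality, so there we must destroy the Cantor part by adding curvature.

\subsection{Definition}
Let
\[
\psi^0(s,t)=-\int_0^tQ(s,u)\,du,\qquad\rho:=\psi^0_{ss}=\int_0^t\frac{4+u}{Q(s,u)^3}\,du .
\]
Then $\rho$ is smooth, $\rho(s,0)=0$ and $0<\rho_t\le5/3^{3/2}<1$. Let $C_0$ bound $|\partial_t^j\partial_s^i\rho|$ for $j\le2$, $i\le1$ on $[-1,1]\times[0,1]$, and fix $\kappa=1/(600(1+C_0))$ in \eqref{eq:ell}.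

To move the curvature $\rho$ onto the sets $V_n$ we subtract from $\psi^0$ functions whose second $s$-derivatives are $\beta_n$ times an increment of $\rho$. Let
\[
W_n(s,\tau)=\int_{-1}^s(s-r)\,\rho(r,\tau)\,\beta_n(r)\,dr,\qquad
\Psi_n(s,t)=W_n(s,\tau_n(t))-W_n(s,\tau_{n-1}(t)).
\]
These are small together with the derivatives we need: for $j=0,1,2$, integrating by parts,
\[
\partial_\tau^j\partial_sW_n=\int_{-1}^s\partial_\tau^j\rho\,\beta_n\,dr=\partial_\tau^j\rho(s,\tau)\,b_n(s)-\int_{-1}^s\partial_s\partial_\tau^j\rho\,b_n\,dr ,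
\]
so $|\partial_\tau^j\partial_sW_n|\le3C_0\ell_n$ by \eqref{eq:b}, and, as $W_n(-1,\tau)=0$, also $|\partial_\tau^jW_n|\le6C_0\ell_n$. By the chain rule $\Psi_n,\Psi_{n,s},\Psi_{n,t},\Psi_{n,st}=\Psi_{n,ts},\Psi_{n,tt}$ are continuous and, by \eqref{eq:ell},
\begin{equation}\label{eq:Psismall}
\text{bounded in absolute value by}\quad 6C_0\ell_nA_n\le\tfrac1{100}2^{-n}.
\end{equation}

Finally let $\gamma\in C^\infty(\mathbf R)$, $\gamma\ge0$, have zero set exactly $L$ (every closed set is the zero set of such a function), scaled so that $\gamma,|\gamma'|,|\gamma''|\le\frac1{100}$ on $[0,1]$. As the points of $L$ are minima of $\gamma$, $\gamma'=0$ on $L$. Define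
\begin{equation}\label{eq:psi}
\psi=\psi^0-\sum_{n\ge1}\Psi_n+\tfrac12\gamma(t)s^2\qquad\text{on }[-1,1]\times[0,1].
\end{equation}

\begin{proposition}\label{prop:psi}
The functions $\psi$ and $\psi_t$ are of class $C^1$; $X:=\psi_s$ is continuous and $X_t=\psi_{st}=\psi_{ts}$. Moreover:
\begin{itemize}
\item[(a)] $\psi_{tt}\le-\frac1{10}$ and $|\psi_{st}|\le1$.
\item[(b)] If $t\in L$, then $\psi_t=-Q(s,t)$ and $\psi_{st}=s/Q(s,t)$ for all $s$.
\item[(c)] For each $t\in[0,1]$ the function $X(\cdot,t)$ is strictly increasing and $X(s',t)-X(s,t)=\int_s^{s'}f(r,t)\,dr$ with a function $f$ such that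
\[
\gamma(t)\le f\le100,\qquad f=0\ \text{ on }K\times L .
\]
\end{itemize}
\end{proposition}

\begin{proof}
By \eqref{eq:Psismall} the series \eqref{eq:psi} may be differentiated termwise for $\partial_s$, $\partial_t$, $\partial_s\partial_t=\partial_t\partial_s$ and $\partial_t^2$, with uniform convergence; this gives the first sentence.

(a) By \eqref{eq:Qder}, $\psi^0_{tt}=-Q_t<-\frac15$ and $|\psi^0_{st}|=|s|/Q\le1/\sqrt3$. The series contributes at most $\frac1{100}$ to each derivative, and the last term of \eqref{eq:psi} at most $\frac1{100}$.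

(b) If $t\in L$, then $\tau_n'(t)=\tau_{n-1}'(t)=0$, so $\Psi_{n,t}=\Psi_{n,st}=0$, and $\gamma'(t)=0$. Only $\psi^0_t=-Q$ and $\psi^0_{st}=s/Q$ remain.

(c) Put $r_n(s,t)=\rho(s,\tau_n(t))-\rho(s,\tau_{n-1}(t))$. As $0<\rho_t<1$, Lemma \ref{lem:tau}(a) gives
\[
0\le r_n\le\tau_n-\tau_{n-1}\le2^{2-n},\qquad|\beta_nr_n|\le\theta_n^{-1}2^{2-n}=32(\tfrac34)^n .
\]
Since $\Psi_{n,s}(s,t)=\int_{-1}^s\beta_n(r)\,r_n(r,t)\,dr$, the function $X(\cdot,t)$ has the density $f=\rho-\sum_n\beta_nr_n+\gamma$. Because $\tau_0=0$, $\tau_n(t)\to t$ and $\rho(s,0)=0$, telescoping gives $\sum_nr_n=\rho$. Hence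
\begin{equation}\label{eq:f}
f=\gamma(t)+\sum_{n\ge1}\theta_n^{-1}1_{V_n}(s)\,r_n(s,t),
\end{equation}
and the bounds on $f$ follow, as $96+\frac1{100}\le100$. On $K\times L$ all terms vanish.

If $t\notin L$, then $f\ge\gamma(t)>0$ and $X(\cdot,t)$ is strictly increasing. If $t\in L$, then for each of the infinitely many $n$ with $\varepsilon_n(t)=1$ we have $\tau_n(t)>\tau_{n-1}(t)$, so $r_n(\cdot,t)>0$ everywhere because $\rho_t>0$. As in Proposition \ref{prop:model}, $f(\cdot,t)$ has positive integral on every nondegenerate interval.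
\end{proof}

Statements (b) and (c) realize the wish \eqref{eq:wish}.

\section{The uniformly convex function $\varphi$}\label{sec:phi}

Let
\[
O=\{(x,t):0<t<1,\ X(-1,t)<x<X(1,t)\},
\]
a nonempty open set. By Proposition \ref{prop:psi}(c), for $(x,t)\in O$ there is a unique $p=p(x,t)\in(-1,1)$ with $X(p,t)=x$. For $s\in(-1,1)$ the sets $\{p>s\}=\{x>X(s,t)\}$ and $\{p<s\}=\{x<X(s,t)\}$ are open in $O$, so $p$ is continuous. Define $\varphi=p\,x-\psi(p,t)$ as in \eqref{eq:phi}, and
\[
B=(p,q),\qquad q=-\psi_t(p,t),\qquad\text{on }O.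
\]
The field $B$ is continuous. Formula \eqref{eq:gradphi} suggests $B=\nabla\varphi$, but $p$ need not be differentiable, so we argue through the convexity defect $\varphi(z')-\varphi(z)-B(z)\cdot(z'-z)$, which can be computed exactly.

\begin{proposition}\label{prop:convex}
For all $z,z'\in O$,
\begin{equation}\label{eq:strong}
\varphi(z')\ge\varphi(z)+B(z)\cdot(z'-z)+\tfrac{\lambda_0}2|z'-z|^2,\qquad\lambda_0=\tfrac1{200},
\end{equation}
and consequently $\langle B(z')-B(z),z'-z\rangle\ge\lambda_0|z'-z|^2$. Moreover $\varphi\in C^1(O)$, $\nabla\varphi=B$, and $B\in BV_{\rm loc}(O)\cap C(O)$; so $\tilde B=B$ and $D^cB=D^sB$.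
\end{proposition}

\begin{proof}
Write $z=(x,t)$, $z'=(x',t')$, $s=p(z)$, $s'=p(z')$, $b=t'-t$. Then
\begin{align*}
\varphi(z')-\varphi(z)-B(z)\cdot(z'-z)
&=s'x'-\psi(s',t')-sx+\psi(s,t)-s(x'-x)+\psi_t(s,t)\,b\\
&=E_1+E_2,
\end{align*}
where, adding and subtracting $\psi(s,t')$ and using $x'=X(s',t')$,
\begin{align*}
E_1&=(s'-s)\,x'-\psi(s',t')+\psi(s,t')=\int_s^{s'}\big(X(s',t')-X(r,t')\big)\,dr,\\
E_2&=-\big(\psi(s,t')-\psi(s,t)-\psi_t(s,t)\,b\big).
\end{align*}
By Taylor's formula and $\psi_{tt}\le-\frac1{10}$, $E_2\ge\frac1{20}b^2$. For $E_1$ let $h=|X(s',t')-X(s,t')|$. Since $X(\cdot,t')$ is increasing, $E_1$ is the integral of $|X(s',t')-X(r,t')|$ over the interval between $s$ and $s'$. Since $X(\cdot,t')$ is $100$-Lipschitz, this integrand is at least $h-100|r-s|$, and $|s'-s|\ge h/100$; hence $E_1\ge\int_0^{h/100}(h-100r)\,dr=\frac{h^2}{200}$. Finally $|X_t|=|\psi_{st}|\le1$ and $x=X(s,t)$ give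
\[
|x'-x|\le|X(s',t')-X(s,t')|+|X(s,t')-X(s,t)|\le h+|b| ,
\]
so $|z'-z|^2\le2h^2+3b^2\le400(E_1+E_2)$. This is \eqref{eq:strong}. Adding to it the same inequality with $z$ and $z'$ exchanged gives the strong monotonicity of $B$.

From \eqref{eq:strong} and its exchanged form we also obtain
\[
0\le\varphi(z')-\varphi(z)-B(z)\cdot(z'-z)\le\big(B(z')-B(z)\big)\cdot(z'-z).
\]
As $B$ is continuous, the right side is $o(|z'-z|)$ as $z'\to z$, so $\varphi$ is differentiable with $\nabla\varphi=B$. On a ball $G\subset O$, \eqref{eq:strong} shows that $\varphi$ is the supremum over $z\in G$ of the affine functions $\varphi(z)+B(z)\cdot(\,\cdot-z)$; so $\varphi$ is convex on $G$, and (F3) gives $B\in BV_{\rm loc}$.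
\end{proof}

The upper bound $f\le100$ enters through $E_1$. It is the source of strong, rather than mere, convexity in the $x$ direction, while strict concavity of $\psi$ in $t$ gives strong convexity in the other direction.

\section{The Cantor part of $DB$}\label{sec:cantor}

By Proposition \ref{prop:convex}, Lemma \ref{lem:sym} applies to $\alpha=\varphi$ on $O$ with $\lambda=\lambda_0$, so $D^cB=\eta\otimes\eta\,|D^cB|$ on $O$.

\begin{proposition}\label{prop:cantor}
$|D^cB|(O)>0$, and $B\cdot\eta=0$ $|D^cB|$-a.e.\ in $O$.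
\end{proposition}

\begin{proof}
\emph{The Cantor part is not zero.} Suppose $D^cB=0$. Then $DB=D^aB$, so $p\in W^{1,1}_{\rm loc}(O)$. A continuous function in $W^{1,1}_{\rm loc}$ is locally absolutely continuous on almost every line parallel to the axes. So for a.e.\ $t\in(0,1)$ the function $p(\cdot,t)$ is locally absolutely continuous on $(X(-1,t),X(1,t))$, and maps null sets to null sets. Since $|L|>0$, this holds for some $t\in L$. Let $e=X(K\cap(-1,1),t)$. For the Lipschitz function $X(\cdot,t)$ with density $f(\cdot,t)$ we have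
\[
|e|\le\int_Kf(s,t)\,ds=0 ,
\]
because $f=0$ on $K\times L$. But $p(e,t)=K\cap(-1,1)$ has measure at least $\frac32$, a contradiction.

\emph{It does not charge $\{t\notin L\}$.} Let $J\subset(0,1)\setminus L$ be a compact interval and $g=\min_J\gamma>0$. For $z=(x,t)$, $z'=(x',t')$ in $O$ with $t,t'\in J$, $s=p(z)$, $s'=p(z')$, the bounds $f\ge g$ and $|X_t|\le1$ give
\[
g\,|s'-s|\le|X(s',t')-X(s,t')|\le|x'-x|+|X(s,t)-X(s,t')|\le|x'-x|+|t'-t| .
\]
So $p$ is locally Lipschitz on the open set $O\cap\{t\notin L\}$, and so is $q=-\psi_t(p,t)$ since $\psi_t\in C^1$. There $DB$ is absolutely continuous.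

\emph{It is tangential on $\{t\in L\}$.} Let $G$ be a ball with compact closure in $O$. There $(p,t)$ is a continuous $BV$ map with values in a compact subset of $(-1,1)\times(0,1)$, near which $-\psi_t$ is $C^1$. By (F2) and $D^ct=0$, $D^cq=-\psi_{st}(p,t)\,D^cp$, that is,
\[
D^cB=\begin{pmatrix}1\\-\psi_{st}(p,t)\end{pmatrix}\otimes D^cp .
\]
Comparing with $D^cB=\eta\otimes\eta\,|D^cB|$ we see that $\eta$ is parallel to $(1,-\psi_{st}(p,t))$ $|D^cB|$-a.e. If $t\in L$, Proposition \ref{prop:psi}(b) gives $q=Q(p,t)>0$ and $\psi_{st}(p,t)=p/q$, so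
\[
B\cdot\big(1,-\psi_{st}(p,t)\big)=p-q\cdot\frac pq=0 .
\]
Hence $B\cdot\eta=0$ $|D^cB|$-a.e.\ on $O\cap\{t\in L\}$ and, by the previous step, $|D^cB|$-a.e.\ on $O$.
\end{proof}

With Proposition \ref{prop:convex}, this already answers \eqref{eq:question} negatively for $d=2$, $\Omega=O$, $\alpha=\varphi$ and $\lambda=\lambda_0$. As announced, $|B|^2=p^2+Q(p,t)^2=4+t$ on the lines $t\in L$.

\section{All dimensions, all constants, all domains}\label{sec:general}

It remains to raise the dimension and the constant, to place the example inside $\Omega$, and to extend it to $\mathbf R^d$ without losing convexity.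

\begin{proof}[Proof of Theorem \ref{thm:main}(B)]
If $\alpha-\frac\lambda2|x|^2$ is convex, so is $\alpha-\frac{\lambda'}2|x|^2$ for every $\lambda'<\lambda$. So we may assume $\lambda>0$.

\emph{Dimension and constant.} Choose an open ball $G$ with compact closure in $O$ and $|D^cB|(G)>0$. On the bounded convex open set $H_1=G\times(-1,1)^{d-2}$ put
\[
\alpha_1(x)=\tfrac\lambda{\lambda_0}\varphi(x_1,x_2)+\tfrac\lambda2\sum_{i\ge3}x_i^2,\qquad
B_1=\nabla\alpha_1=\big(\tfrac\lambda{\lambda_0}B(x_1,x_2),\lambda x_3,\dots,\lambda x_d\big).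
\]
(If $d=2$, the factors and terms with index $i\ge3$ are absent.) By \eqref{eq:strong} and $y_i^2-z_i^2-2z_i(y_i-z_i)=(y_i-z_i)^2$,
\begin{equation}\label{eq:a1}
\alpha_1(y)\ge\alpha_1(z)+B_1(z)\cdot(y-z)+\tfrac\lambda2|y-z|^2\qquad(y,z\in H_1).
\end{equation}
The measure $DB_1$ is block diagonal with blocks $\frac\lambda{\lambda_0}DB\times\mathcal L^{d-2}$ and $\lambda I\,\mathcal L^d$. Here $D^aB\times\mathcal L^{d-2}$ is absolutely continuous and $D^cB\times\mathcal L^{d-2}$ is singular with respect to $\mathcal L^d$. Since $B_1$ is continuous, $D^cB_1=D^sB_1$, so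
\[
D^cB_1=\tfrac\lambda{\lambda_0}\,\hat\eta\otimes\hat\eta\;|D^cB|\times\mathcal L^{d-2},\qquad\hat\eta=\big(\eta(x_1,x_2),0\big).
\]
This is nonzero, and by Proposition \ref{prop:cantor}, $B_1\cdot\hat\eta=\frac\lambda{\lambda_0}B\cdot\eta=0$ almost everywhere with respect to it.

\emph{Placement.} Pick $x_0\in H_1$, $y_0\in\Omega$ and $r>0$ so small that $H:=y_0+r(H_1-x_0)\subset\Omega$. On $H$ let
\[
\alpha_2(y)=r^2\alpha_1\big(x_0+(y-y_0)/r\big),\qquad B_2=\nabla\alpha_2=r\,B_1\big(x_0+(\,\cdot-y_0)/r\big).
\]
The inequality \eqref{eq:a1} is invariant under this scaling, so it holds for $\alpha_2,B_2$ on $H$ with the same $\lambda$. Also $D^cB_2\ne0$, with direction $\hat\eta_2=\hat\eta(x_0+(\,\cdot-y_0)/r)$, and $B_2\cdot\hat\eta_2=0$ $|D^cB_2|$-a.e.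

\emph{Extension.} For $y\in\mathbf R^d$ define
\[
\alpha(y)=\sup_{z\in H}\Big\{\alpha_2(z)+B_2(z)\cdot(y-z)+\tfrac\lambda2|y-z|^2\Big\}.
\]
It is finite because $H$, $\alpha_2$ and $B_2$ are bounded. Subtracting $\frac\lambda2|y|^2$ from the expression in braces leaves an affine function of $y$, so $\alpha-\frac\lambda2|\cdot|^2$ is convex. On $H$ we have $\alpha=\alpha_2$: the inequality $\le$ is \eqref{eq:a1} for $\alpha_2$, and $\ge$ follows by taking $z=y$.

By (F3), applied to $\alpha-\frac\lambda2|\cdot|^2$, we have $\alpha\in W^{1,\infty}_{\rm loc}(\mathbf R^d)$ and $B=\nabla\alpha\in BV_{\rm loc}$. The gradient of the convex function $\alpha-\frac\lambda2|\cdot|^2$ is monotone on its differentiability points, which is \eqref{eq:mono}; so $D^c\cdot B=|D^cB|$ by Lemma \ref{lem:sym}. On the open set $H\subset\Omega$ we have $B=B_2$, which is continuous, and $\eta=\pm\hat\eta_2$ $|D^cB|$-a.e.; hence $\alpha\in C^1(H)$, $\tilde B=B_2$, $|D^cB|(H)=|D^cB_2|(H)>0$ and $\tilde B\cdot\eta=0$ $|D^cB|$-a.e.\ in $H$.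
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFP} Ambrosio--Fusco--Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems}.

\bibitem{CR} \emph{The Chain Rule for the Divergence of BV-like Vector Fields}, \texttt{https://www.math.uzh.ch/\allowbreak en/\allowbreak fileadmin/\allowbreak user/\allowbreak delellis/\allowbreak publikation/\allowbreak ProcHyp04.PDF}

\bibitem{EG} Evans--Gariepy, \emph{Measure Theory and Fine Properties of Functions}.

\end{thebibliography}

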